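# Routing by matchings: when $G\times G$ is faster than $G$

## 1. The guess $rt(G\times G)\ge rt(G)$ and its first tests

Let $G=(V,E)$ be a finite connected graph. Every vertex holds one packet, which we call a *token*. The token at $v$ wants to go to $\pi(v)$, where $\pi$ is a permutation of $V$. In one step we choose a matching, that is, a set of pairwise disjoint edges, and for each chosen edge we interchange the two tokens at its ends. This is the matching model of Alon, Chung and Graham.

**Definition (routing number).** $rt(G,\pi)$ is the least number of steps that brings every token to its destination, and $rt(G)=\max_\pi rt(G,\pi)$.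

**Definition (Cartesian product).** $G_1\times G_2$ has vertex set $V_1\times V_2$. The vertices $(v_1,v_2)$ and $(v_1',v_2')$ are adjacent if and only if $v_1=v_1'$ and $(v_2,v_2')\in E_2$, or $v_2=v_2'$ and $(v_1,v_1')\in E_1$.

For example, $rt(K_2)=1$, and $K_2\times K_2$ is the $4$-cycle.

Is $rt(G\times G)\ge rt(G)$ for every finite connected $G$? The report "Many-to-One Packet Routing via Matchings" (https://carleton.ca/scs/wp-content/uploads/TR-96-19.pdf) states this as unknown. The natural guess is yes: $G\times G$ contains many copies of $G$, and we may ask for a bad permutation in all of them at once. Let us test the guess.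

A token moves along at most one edge per step, so interchanging two vertices at maximal distance shows that
$$rt(H)\ge \operatorname{diam}(H). \tag{1}$$
Distances in a Cartesian product add, so $\operatorname{diam}(G\times G)=2\operatorname{diam}(G)$. The guess is therefore right whenever $rt(G)\le 2\operatorname{diam}(G)$.

* *Complete graphs.* Any permutation of $K_n$ can be routed in $2$ steps (this is (F1) in Section 5), and $2\operatorname{diam}(K_n)=2$ for $n\ge2$. The guess holds.
* *Paths.* Odd–even transposition sort routes any permutation of the path $P_n$ in $n$ steps, and $2\operatorname{diam}(P_n)=2(n-1)\ge n$ for $n\ge 2$. The guess holds.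
* *Stars.* Take a star with an even number $n$ of leaves, grouped in pairs, and let $\pi$ interchange the two leaves $a,b$ of each pair. Call a use of the edge at a leaf a *touch* of that leaf. Each leaf is touched at least once. Suppose $a$ and $b$ are touched once each, at steps $s$ and $s'$. The token of $a$ leaves $a$ at step $s$ and enters $b$ at step $s'$. These are different edges, so $s<s'$. The token of $b$ gives $s'<s$ in the same way, a contradiction. So each pair needs $3$ touches, and the center allows one touch per step. Hence $rt\ge \frac32 n$. For $n\ge4$ this exceeds $\operatorname{diam}(G\times G)=4$, and (1) no longer decides the matter.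

So the place to look is a graph with a bottleneck vertex that many tokens must pass, and the thing to watch is the *third touch*.

## 2. A clique with two tufts of leaves: $rt(G)\ge\frac52\ell$

**Definition (the graph $G_{\ell,q}$).** For integers $\ell\ge1$, $q\ge2$, take the complete graph on a set $Q$ with $|Q|=q$, and two distinguished vertices $A,B\in Q$. Attach $\ell$ leaves to $A$ (the set $L_A$) and $\ell$ leaves to $B$ (the set $L_B$). Put $L=L_A\cup L_B$ and $V=Q\cup L$.

We call $A$ and $B$ the *hubs*. The smallest case $G_{1,2}$ is the path $a\,A\,B\,b$.

**Theorem 1.** $rt(G_{\ell,q})\ge\frac52\ell$ for all $\ell\ge1$, $q\ge2$.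

*Proof.* Let $L_A=\{a_1,\dots,a_\ell\}$ and $L_B=\{b_1,\dots,b_\ell\}$. Let $\pi$ interchange $a_i$ and $b_i$ for every $i$ and fix $Q$ pointwise. Suppose $\pi$ is routed in $T$ steps. We count the steps in which the hubs are busy.

**Leaf touches.** By the argument just given for stars, $a_i$ and $b_i$ together are touched at least $3$ times: one touch each would give both $s<s'$ and $s'<s$. So there are at least $3\ell$ leaf touches, and each of them uses an edge at $A$ or at $B$.

**Clique steps.** The token of $a_i$ starts outside $\{B\}\cup L_B$ and ends inside. The only edges from outside into this set are the clique edges at $B$, and one step brings at most one token into $B$. So in at least $\ell$ steps $B$ is matched along a clique edge. By symmetry, in at least $\ell$ steps $A$ is matched along a clique edge.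

**Sum.** In each step, each of $A$ and $B$ lies in at most one matching edge, so the number of pairs (hub, step) with the hub matched is at most $2T$. Leaf touches account for at least $3\ell$ such pairs. Clique edges account for at least $2\ell$ others (an edge $AB$ counts once for each hub). Hence $2T\ge5\ell$. $\square$

*Check on $G_{1,2}$.* The theorem says that interchanging $a$ and $b$ on the path $a\,A\,B\,b$ needs at least $3$ steps. Three suffice. Write $1,2,3,4$ for the tokens in order. Use the two outer edges, then the middle edge, then the two outer edges:
$$1234\to2143\to2413\to4231 .$$

## 3. Copying the bad permutation into every row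

Call the vertices of $G\times G$ *cells*. To lift Theorem 1 to $G\times G$, ask for the permutation $(x,v)\mapsto(x,\pi(v))$ in every row $\{x\}\times V$. If no token ever left its row, each row would be a copy of $G$, and we would need $rt(G,\pi)$ steps. But tokens may change rows, so only the counting can be transferred. Of the $5\ell$ uses of the hubs $(x,A),(x,B)$ per row, which ones survive?

The *third touch* does not. Its proof used that the token entering the place of $a_i$ is the very one that left $b_i$, and conversely, so the two touching times are compared both ways. With many rows, a cell $(x,a)$ may first receive a token that left $(x',b)$ in *another* row $x'$ at an earlier time. The mistake is cheap to repair, because $Q\times\{a\}$ is a clique in $G\times G$ and any permutation of a clique takes two steps. The cyclic comparison of times becomes a chain, and a chain has only one defective end.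

Here is this in a small case. Fix $a\in L_A$, $b\in L_B$ and distinct $x_1,\dots,x_n\in Q$, $n\ge2$. We want to interchange $(x_r,a)$ and $(x_r,b)$ for all $r$. Count touches, meaning uses of edges $(x,A)(x,a)$ or $(x,B)(x,b)$. For $r=1,\dots,n$ do:

1. use $(x_r,A)(x_r,a)$ and $(x_r,B)(x_r,b)$;
2. use $(x_r,A)(x_r,B)$;
3. use $(x_r,A)(x_{r+1},A)$ and $(x_r,B)(x_{r+1},B)$, with $x_{n+1}=x_1$.

Then do step 1 once more for $r=1$. By steps 2 and 3 the token of $(x_r,b)$ is carried to $(x_{r+1},A)$, and the next step 1 deposits it in $(x_{r+1},a)$. Likewise the token of $(x_r,a)$ is deposited in $(x_{r+1},b)$. The two tokens that were first put into $(x_1,a)$ and $(x_1,b)$, which came from $(x_1,A)$ and $(x_1,B)$, are taken out again at the very end. Now shift within the cliques $Q\times\{a\}$ and $Q\times\{b\}$ to bring the deposited tokens from row $x_{r+1}$ to row $x_r$, and repair the order of the cells of $Q\times Q$ inside $Q\times Q$. The permutation is routed with $2n+2$ touches. The row-by-row argument would have predicted $3n$.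

This toy process is slow, since the rows are handled one after the other. The plan is to run all rows at once, *with different leaves being served in different rows*. If every leaf cell needs only slightly more than one touch on average, each hub has about $\ell$ touches plus $\ell$ clique moves to perform, which is about $2\ell$ steps instead of $\frac52\ell$. Here is what this gives.

**Theorem 2.** Let $K\ge2$ be even, and let $\ell$ be a positive even integer with $K\mid\ell$. Let $m\ge28\ell^2$ be an integer divisible by $K$, and $q=m+\ell+2$. Then
$$rt(G_{\ell,q}\times G_{\ell,q})\le 2\ell+\frac{2\ell}{K}+6K+88 .$$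

**Corollary.** The inequality $rt(G\times G)\ge rt(G)$ does not hold for all finite connected graphs. For $K=8$, $\ell=800$, $m=28\ell^2$, $q=m+\ell+2$ and $G=G_{\ell,q}$,
$$rt(G\times G)\le1600+200+48+88=1936<2000\le rt(G).$$

The corollary follows at once from Theorem 2 (note that $8$ divides $800$ and $28\cdot800^2$) and from Theorem 1, since $\frac52\cdot800=2000$.

**Theorem 3.** For even $K\ge2$, $\ell=K^2$, $q=28\ell^2+\ell+2$ and $G=G_{\ell,q}$,
$$2\ell\le rt(G\times G)\le2\ell+8\sqrt\ell+88,\qquad rt(G)\ge\tfrac52\ell .$$
Hence $rt(G)-rt(G\times G)$ is unbounded, and for every $c<5/4$ there are infinitely many connected $G$ with $rt(G)>c\cdot rt(G\times G)$. The value $2\ell$ is the correct first-order term of $rt(G\times G)$ for this family.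

The argument does not determine the largest possible ratio $rt(G)/rt(G\times G)$ over all graphs.

## 4. The cells of $G\times G$: center, corner, strips, side cells

Fix $K,\ell,m,q$ as in Theorem 2 and put
$$\lambda=\ell/K,\qquad \mu=m/K .$$
Choose $S=\{y_1,\dots,y_\ell\}\subset Q\setminus\{A,B\}$ and let $X=Q\setminus(S\cup\{A,B\})$, so $|X|=m$. Partition the cells as follows.

* The *center* $QQ=Q\times Q$, a large reservoir in which any rearrangement is cheap.
* The *corner* $LL=L\times L$, with $|LL|=4\ell^2$.
* The *strips* $\Lambda=(X\times L)\cup(L\times X)$. They are divided into $4\ell$ *bins* $X\times\{j\}$ and $\{i\}\times X$ ($i,j\in L$). Each bin is a clique of size $m$, so $|\Lambda|=4\ell m$.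
* The *side cells* $Z_s=\big((S\cup\{A,B\})\times L\big)\cup\big(L\times(S\cup\{A,B\})\big)$, with $|Z_s|=2(\ell+2)\cdot2\ell=4\ell^2+8\ell$.

Put $Z=LL\cup Z_s$, so $|Z|=8\ell^2+8\ell$. Fix disjoint sets $U_1,U_2\subset X\times X$ with $|U_1|=|U_2|=4\ell^2$, and let $U=U_1\cup U_2\subset QQ$. This is a small buffer that the main process will leave alone.

The strips hold the bulk of the work. The sets $LL$, $Z_s$ and $U$ have size only $O(\ell^2)$, and $m\ge28\ell^2$ was chosen so that the strips have enough parallel layers to handle $O(\ell^2)$ tokens in boundedly many steps.

**Conventions.** A *schedule* is a sequence of matchings, some of which may be empty, so idle steps are allowed. It *realizes* the permutation $\Phi$ of cells if the token starting at $c$ ends at $\Phi(c)$. The reversed schedule realizes $\Phi^{-1}$. Products of permutations are read from right to left. The *support* of a permutation is the set of cells it moves; "supported on $Y$" means that the support lies in $Y$. Schedules on disjoint sets of cells can run simultaneously. A token is *$Y$-destined* if its destination lies in $Y$.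

**Two counting facts.** The cells outside $QQ$ number $(q+2\ell)^2-q^2=4\ell q+4\ell^2$, so this is also the number of tokens that are not destined to $QQ$... more precisely, exactly the tokens with destination outside $QQ$. So at any time at least $q^2-4\ell q-4\ell^2$ tokens in $QQ$ are $QQ$-destined. Since $\ell\ge2$, we have $q\ge28\ell^2\ge56\ell$, so $4\ell q\le q^2/14$ and $4\ell^2\le q$. As $q\ge112$,
$$\#\{QQ\text{-destined tokens in }QQ\}\ \ge\ q^2-\tfrac{q^2}{14}-q\ \ge\ q\ \ge\ 28\ell^2\qquad\text{at any time.} \tag{2}$$
Also $8\ell^2\le q$, $m+\mu\le2q$ and $8\ell q\le q^2/7$, so
$$q^2-8\ell^2-4\ell m-4\ell\mu\ \ge\ q^2-q-8\ell q\ \ge\ q^2-q-\tfrac{q^2}7\ >\ 0. \tag{3}$$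

## 5. Cheap moves: cliques, $K_q\times K_q$, and sparse exchanges

**(F1)** *Any permutation of a clique is realized in $2$ steps.* Treat the cycles in parallel. A cycle $c_t\mapsto c_{t+1}$ (indices mod $k$) is the involution $c_t\mapsto c_{-t}$ followed by the involution $c_t\mapsto c_{1-t}$, since $c_t\mapsto c_{-t}\mapsto c_{1+t}$. In a clique, every involution is one matching step.

**(F2)** *Any permutation of $QQ$ is realized in $6$ steps inside $QQ$.* This is an instance of the bound $rt(G_1\times G_2)\le2rt(G_1)+rt(G_2)$ of Alon–Chung–Graham (SIAM J. Discrete Math. 7 (1994)). Here is a direct proof. Recall König's theorem: a $d$-regular bipartite multigraph splits into $d$ perfect matchings. Form the bipartite multigraph whose two sides are copies of the set of rows of $QQ$, with one edge per token, from its current row to its destination row. It is $q$-regular, so it splits into $q$ perfect matchings. Label them by the $q$ columns. Each row contains exactly one token of each matching, so we can permute within rows to bring each token to the column labeling its matching. Now the tokens in one column have distinct destination rows, so we permute within columns to bring each token to its destination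 row. Finally we permute within rows. Rows and columns of $QQ$ are cliques, so each of the three phases takes $2$ steps by (F1).

The next lemma lets us move a few tokens between the outside and the center at constant cost. The trick is to give each exchange its own layer, with its own copy of a hub.

**Lemma 1 (sparse exchange).** Let $p_1,\dots,p_N$ be distinct cells in $(Q\times L)\cup(L\times Q)$, let $u_1,\dots,u_N$ be distinct cells in $QQ$, and let $N\le m$. The involution $\prod_k(p_k\ u_k)$, which fixes all other cells, is realized in $15$ steps.

*Proof.* Choose distinct $x_1,\dots,x_N\in X$, and put $y^*=y_1\in S$.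

**Private layers.** If $p_k\in Q\times\{j_k\}$ with $j_k\in L_P$, $P\in\{A,B\}$, put
$$p_k'=(x_k,j_k),\qquad h_k=(x_k,P),\qquad u_k'=(x_k,y^*).$$
If $p_k\in\{i_k\}\times Q$ with $i_k\in L_P$, put $p_k'=(i_k,x_k)$, $h_k=(P,x_k)$, $u_k'=(y^*,x_k)$. All the cells $p_k',h_k,u_k'$ are distinct, because the $x_k$ are distinct elements of $X$ and $A,B,y^*\notin X$.

**Going there.** The sets $Q\times\{j\}$ and $\{i\}\times Q$ with $i,j\in L$ are disjoint cliques, and $p_k'$ lies in the same one as $p_k$. So there is a permutation $\beta$ preserving each of these cliques with $\beta(p_k)=p_k'$ for all $k$. By (F1) it takes $2$ steps. There is a permutation $\gamma$ of $QQ$ with $\gamma(u_k)=u_k'$, and by (F2) it takes $6$ steps. They use disjoint sets of cells, so $6$ steps realize both.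

**Exchanging.** For all $k$ in parallel, use the edges $p_k'h_k$, then $h_ku_k'$, then $p_k'h_k$. The first and third join a leaf to its hub within one layer, and the second is a clique edge. If $p_k',h_k,u_k'$ hold tokens $1,2,3$, we see $123\to213\to231\to321$. The tokens at $p_k'$ and $u_k'$ are interchanged, and the one at $h_k$ is restored.

**Coming back.** Realize $\beta^{-1}$ and $\gamma^{-1}$ in $6$ steps. The token from $p_k$ has gone $p_k\to p_k'\to u_k'\to u_k$, the one from $u_k$ the opposite way, and all others are back where they were. In total $6+3+6=15$ steps. $\square$

## 6. The strips: $K+1$ periods of sweeping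

A strip cell $(x,j)$ with $j\in L_P$ communicates with the center through the hub cell $(x,P)$. That hub serves $\ell$ leaves, and alternates between a leaf and the clique: one step to pick up, one step to put away. One pass over all leaves thus costs $2\ell$ steps. The pass also deposits one token in each leaf cell, and we want it to be one that belongs in the right bin. At the start of the pass we have collected nothing, so the first few deposits must be wasted. We make the wasted part a fraction $1/K$ of the whole.

**Lemma 2 (strips).** Suppose that in some configuration $D$ is a set of $|\Lambda|=4\ell m$ tokens, all lying in $\Lambda\cup(QQ\setminus U)$, and let $f:D\to\Lambda$ be a bijection. Then there is a schedule using only cells of $\Lambda\cup QQ$ that brings each $d\in D$ to $f(d)$. It consists of $2$ initial steps, then $K+1$ *periods* of exactly $6+2\lambda$ steps, then $2$ final steps. The permutation realized by each period, and by the initial and the final steps, fixes $U$ pointwise.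

*Proof.* **Step 1: the sweep.** *The aim is a $2\lambda$-step routine that renews a $1/K$ part of every bin.* Split $L_A$ into groups $A_1,\dots,A_K$ of size $\lambda$, split $L_B$ into groups $B_1,\dots,B_K$ of size $\lambda$, and split $X$ into $X_1,\dots,X_K$ of size $\mu$. In period $k$, a layer $x\in X_c$ serves the groups $A_g$ and $B_g$ with $g\equiv k+c\pmod K$. Write $A_g=\{\alpha_1,\dots,\alpha_\lambda\}$ and $B_g=\{\beta_1,\dots,\beta_\lambda\}$. For $t=1,\dots,\lambda$ use

* in step $2t-1$: the edges $(x,A)(x,\alpha_t)$ and $(x,B)(x,\beta_t)$;
* in step $2t$: the edges $(x,A)(x,y_t)$ and $(x,B)(x,y_{\lambda+t})$.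

This makes sense because $2\lambda\le\ell$. In parallel, use the same edges with both coordinates interchanged. The first kind of layer uses cells with first coordinate in $X$ and second in $L\cup S\cup\{A,B\}$, and the transposed kind uses the opposite. Since $X$ is disjoint from $L\cup S\cup\{A,B\}$, the edges of one step are disjoint. No cell of $U\subset X\times X$ is used.

*Example, $\lambda=2$.* Follow the contents of the cells $(x,A);(x,\alpha_1),(x,\alpha_2);(x,y_1),(x,y_2)$:
$$h;\,p,r;\,u,w\ \to\ p;\,h,r;\,u,w\ \to\ u;\,h,r;\,p,w\ \to\ r;\,h,u;\,p,w\ \to\ w;\,h,u;\,p,r .$$

*Effect in general.* The token at $(x,\alpha_t)$ goes to $(x,A)$ in step $2t-1$, then to $(x,y_t)$ in step $2t$, and stays there. The token at $(x,A)$ goes to $(x,\alpha_1)$. For $t<\lambda$, the token at $(x,y_t)$ goes to $(x,A)$ in step $2t$ and to $(x,\alpha_{t+1})$ in step $2t+1$. The token at $(x,y_\lambda)$ ends at $(x,A)$. The same holds for $B$ and in transposed layers. So every touched strip cell sends its token into $QQ\setminus U$, and receives the token of a definite cell of $QQ\setminus U$, its *inlet*: the inlet of $(x,\alpha_1)$ is $(x,A)$, and the inlet of $(x,\alpha_{t+1})$ is $(x,y_t)$. Distinct touched cells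 have distinct inlets.

Let $T_k$ be the set of strip cells touched in period $k$. A bin belonging to a leaf in $A_g\cup B_g$ meets $T_k$ in the layers of $X_c$ with $c\equiv g-k$, so in exactly $\mu$ cells. Hence $|T_k|=4\ell\mu$. As $k$ runs through $1,\dots,K$, so does the residue of $g-k$, so $T_1,\dots,T_K$ partition $\Lambda$. Also $T_{K+1}=T_1$. For instance, if $K=2$, then in period $1$ the layers of $X_1$ serve groups of index $2$ and those of $X_2$ serve groups of index $1$; period $2$ is the other way round, and period $3$ repeats period $1$.

A period consists of a $6$-step permutation of $QQ$ that fixes $U$ pointwise, to be chosen in Step 3, followed by the $2\lambda$-step sweep.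

**Step 2: classes of tokens.** *Each bin can be renewed only $\mu$ cells at a time, so we need a decomposition in which every class takes exactly $\mu$ tokens out of each bin and brings exactly $\mu$ into each bin.* Let $D_s$ and $D_Q$ be the sets of tokens of $D$ lying in $\Lambda$ and in $QQ\setminus U$, respectively, and let $N_s$ be the set of tokens in $\Lambda$ not in $D$. Then
$$|N_s|=|\Lambda|-|D_s|=|D|-|D_s|=|D_Q| .$$
Fix a bijection $N_s\to D_Q$. Form a bipartite multigraph whose two sides are copies of the set of bins.

* Each $d\in D_s$ gives an edge from its current bin to the bin of $f(d)$.
* Each pair $\nu\mapsto d$ of the bijection ($\nu\in N_s$, $d\in D_Q$) gives an edge from the bin of $\nu$ to the bin of $f(d)$.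

Each edge carries one token of $\Lambda$, its *source token* ($d$ or $\nu$), and one token of $D$, its *deposit token* ($d$ in both cases). Every token of $\Lambda$ is the source token of exactly one edge, so the degree of a bin on the left is its size $m$. Every token of $D$ is the deposit token of exactly one edge and $f$ is a bijection onto $\Lambda$, so the degree on the right is also $m$. By König's theorem the multigraph splits into $m=K\mu$ perfect matchings. Group them into $K$ *classes* of $\mu$ matchings. In each class, each bin contains exactly $\mu$ of the source tokens and is the target bin of exactly $\mu$ of the deposit tokens.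

**Step 3: the schedule.** *We take out class $k$ in period $k$ and put it back, in the correct bins, one period later.*

*Initial $2$ steps.* Permute within bins, by (F1), so that for every bin and every $k=1,\dots,K$ the $\mu$ source tokens of class $k$ in that bin occupy its $\mu$ cells of $T_k$.

*Period $1$.* The $6$-step permutation fills the inlets of $T_1$ with tokens not in $D$ lying in $QQ\setminus U$ (*fillers*). There are at least $q^2-8\ell^2-4\ell m$ such tokens, since $|D|=4\ell m$, and this is at least $4\ell\mu=|T_1|$ by (3). The prescribed cells and the inlets all lie in $QQ\setminus U$, so the prescription extends to a permutation of $QQ$ fixing $U$ pointwise, and (F2) applies. The sweep then moves the source tokens of class $1$ into $QQ\setminus U$ and the fillers into $T_1$.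

*Period $k$, $2\le k\le K+1$.* The $6$-step permutation places the $4\ell\mu$ deposit tokens of class $k-1$ into the $4\ell\mu$ inlets of $T_k$, so that each is about to be deposited in its target bin. This is possible: each bin is the target bin of exactly $\mu$ of these tokens and contains exactly $\mu$ cells of $T_k$. We must check that these tokens are in $QQ\setminus U$ at this time. Those in $D_s$ are source tokens of class $k-1$ and were moved into $QQ\setminus U$ in period $k-1$. Those in $D_Q$ started in $QQ\setminus U$. The only tokens that sweeps $1,\dots,k-1$ brought into $\Lambda$ were fillers and deposit tokens of classes $1,\dots,k-2$, and periods fix $U$, so they are still there. Again the prescription extends to a permutation of $QQ$ fixing $U$ pointwise.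

*What the sweeps remove.* For $k\le K$ the cells of $T_k$ are untouched in periods $1,\dots,k-1$, so period $k$ removes from $\Lambda$ exactly the source tokens of class $k$. Period $K+1$ touches $T_1$ again and removes exactly the fillers.

*Final $2$ steps.* After period $K+1$, the cells of $T_k$ hold the deposit tokens of class $k-1$ for $2\le k\le K$, and those of $T_1$ hold the deposit tokens of class $K$. So every cell of $\Lambda$ holds a token of $D$ lying in its target bin, and (F1) within bins brings each $d$ to $f(d)$.

The initial and final steps use only bins, and each period fixes $U$ pointwise by construction. $\square$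

The sweeps cost $(K+1)\cdot2\lambda=2\ell+2\ell/K$ steps altogether.

## 7. The corner $LL$

A corner cell $(i,j)$ has both coordinates leaves. Its neighbors are $(P,j)$ and $(P',i)$-type cells: precisely, $(P,j)$ and $(i,P')$, where $i\in L_P$ and $j\in L_{P'}$. These hub cells are side cells and are *not* the hub cells of the sweep, so the corner can be treated while the strips are being swept. But it must fit into the same $2\ell$ steps. We park all corner tokens in side cells, permute them cheaply, and undo the parking. If all of this went through the hubs $(P,j)$, each hub would serve $\ell$ cells, and parking alone would cost $2\ell$ steps. Sharing the work between the hubs $(P,j)$ and $(i,P)$ halves this.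

**Lemma 3 (corner).** There is a schedule of $\ell$ steps, using only cells of $LL\cup Z_s$ and realizing a permutation $\varepsilon$, such that for every permutation $\rho$ of $LL\cup U_1$ there is a $36$-step schedule $M$ realizing a permutation $\theta$ supported on $Z_s\cup U_1$ with $\varepsilon^{-1}\theta\varepsilon=\rho$, where $\rho$ is extended by the identity.

*Proof.* **Step 1: parking.** *We construct $\varepsilon$.* Index each of $L_A$ and $L_B$ by $1,\dots,\ell$. Call $(i,j)\in LL$ *column-type* if the sum of the indices of $i$ and $j$ is even, and *row-type* otherwise. As $\ell$ is even, for each $j\in L$ and $P\in\{A,B\}$ exactly $\ell/2$ cells $(i_1,j),\dots,(i_{\ell/2},j)$ with $i_t\in L_P$ are column-type. Let $y^A_t=y_t$ and $y^B_t=y_{\ell/2+t}$ for $1\le t\le\ell/2$. For every $(P,j)$ in parallel use, for $t=1,\dots,\ell/2$,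

* in step $2t-1$ the edge $(P,j)(i_t,j)$,
* in step $2t$ the edge $(P,j)(y^P_t,j)$.

For row-type cells do the same with coordinates interchanged, through the hubs $(i,P)$. For instance, if $\ell=2$, the hub $(A,j)$ with $j$ of index $1$ serves one column-type cell, that of the leaf of index $1$ in $L_A$, and parks its token in $(y_1,j)$.

Different hubs use disjoint sets of cells: a corner cell is used by one hub only, according to its type, and a cell $(y,j)$ with $y\in S$ or $(i,y)$ is used by one hub only, since the $y^A_t$ and $y^B_t$ are distinct. So this is a valid schedule of $\ell$ steps in $LL\cup Z_s$. The token from $(i_t,j)$ goes to $(P,j)$, then to $(y^P_t,j)$, where it stays. Hence $\varepsilon$ maps $LL$ injectively to a set $\Sigma\subset Z_s$ with $|\Sigma|=4\ell^2$, and it fixes $U$.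

**Step 2: permuting the parked tokens.** *We realize the required $\theta$ in $36$ steps.* We must take $\theta=\varepsilon\rho\varepsilon^{-1}$. It is supported on $\varepsilon(LL\cup U_1)=\Sigma\cup U_1$. Let $\eta:\Sigma\to U_2$ be a bijection and $I=\prod_{\sigma\in\Sigma}(\sigma\ \eta(\sigma))$. Since $\Sigma\subset(Q\times L)\cup(L\times Q)$ and $|\Sigma|=4\ell^2\le m$, Lemma 1 realizes $I$ in $15$ steps. The permutation $I\theta I$ is supported on $I(\Sigma\cup U_1)=U_2\cup U_1=U\subset QQ$, so (F2) realizes it in $6$ steps. As $\theta=I\,(I\theta I)\,I$, we need $15+6+15=36$ steps. $\square$

The schedule $M$ uses other cells on its way, but its net effect is $\theta$, and during $M$ we shall run nothing else.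

## 8. Assembling the schedule: proof of Theorem 2

Let $\pi$ be any permutation of the cells of $G\times G$.

**Stage I ($21$ steps): cleaning up.** *Lemma 2 speaks only of tokens in $\Lambda\cup(QQ\setminus U)$, and Lemma 3 only of $LL\cup U_1$. We bring the tokens into these places.* Let $J$ consist of all side cells and of all cells of $\Lambda$ whose token is $Z$-destined. Then
$$|J|\le|Z_s|+|Z|=12\ell^2+16\ell\le28\ell^2\le m .$$
By (2) there are $|J|$ distinct cells of $QQ$ whose tokens are $QQ$-destined. Exchange the cells of $J$ with these by Lemma 1 ($15$ steps). Now all tokens in $Z_s$ are $QQ$-destined, and all $Z$-destined tokens lie in $LL\cup QQ$.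

Next use (F2) ($6$ steps) to rearrange $QQ$ so that all $LL$-destined tokens in $QQ$, of which there are at most $4\ell^2=|U_1|$, lie in $U_1$, and all remaining cells of $U$ hold $QQ$-destined tokens. There are enough of these by (2), since $|U|=8\ell^2\le28\ell^2$.

**Stage II ($40+(K+1)(6+2\lambda)$ steps): strips and corner together.**

*Choice of $\rho$.* All $|LL|$ tokens destined to $LL$ now lie in $LL\cup U_1$. Let $\rho$ be a permutation of $LL\cup U_1$ that brings each of them to its destination. It brings all other tokens of $LL\cup U_1$ into $U_1$. Take $\varepsilon,\theta$ and $M$ from Lemma 3 for this $\rho$.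

*Choice of $D$ and $f$.* Let $c\in\Lambda$. The token destined to $c$ is not in $Z_s$, which holds only $QQ$-destined tokens, and not in $U$, which holds only $LL$- or $QQ$-destined ones. So it lies in $\Lambda\cup(QQ\setminus U)\cup LL$.

* If it lies in $\Lambda\cup(QQ\setminus U)$, put it in $D$, with $f$-value $c$.
* If it lies in $LL$, it cannot take part in Lemma 2. Choose instead a *placeholder*, a $QQ$-destined token in $QQ\setminus U$, and put that in $D$ with $f$-value $c$. All placeholders are to be distinct.

At most $|LL|=4\ell^2$ placeholders are needed. They exist: by (2) at least $28\ell^2$ tokens in $QQ$ are $QQ$-destined, at most $8\ell^2$ of them lie in $U$, and $8\ell^2+4\ell^2\le28\ell^2$. So $D$ and $f$ satisfy the hypotheses of Lemma 2.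

*Timetable.* Run the schedule of Lemma 2 for $(D,f)$, and interrupt it after its initial $2$ steps and first $K/2$ periods ($K$ is even). During the interruption run the $36$ steps of $M$. Before the interruption there are
$$2+\tfrac K2(6+2\lambda)\ \ge\ K\lambda=\ell \tag{4}$$
steps; run $\varepsilon$ during the first $\ell$ of them. After the interruption $\frac K2+1$ periods remain, so at least $\ell$ steps; run the reversed schedule, realizing $\varepsilon^{-1}$, during the first $\ell$ of them. The length of Stage II is $2+2+36+(K+1)(6+2\lambda)$.

*No interference.* The schedule of Lemma 2 uses only cells of $\Lambda\cup QQ$, and $\varepsilon^{\pm1}$ only cells of $LL\cup Z_s$, so running them simultaneously is legitimate. Let $R'$ and $R''$ be the permutations realized by the parts of the Lemma 2 schedule before and after the interruption. Both are supported on $\Lambda\cup(QQ\setminus U)$, because every period and the initial and final steps fix $U$ pointwise. The permutation $\varepsilon$ is supported on $LL\cup Z_s$ and $\theta$ on $Z_s\cup U_1$. Both sets are disjoint from $\Lambda\cup(QQ\setminus U)$, so $\varepsilon$ and $\theta$ commute with $R'$ and $R''$. Stage II therefore realizes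
$$R''\varepsilon^{-1}\,\theta\,\varepsilon R'=R''R'\cdot\varepsilon^{-1}\theta\varepsilon=R''R'\cdot\rho .$$
So $\rho$ is realized on $LL\cup U_1$, each $d\in D$ reaches $f(d)$, and $Z_s$ ends with the tokens it had before Stage II.

*The situation after Stage II.*

* $LL$ is correct.
* Each $c\in\Lambda$ holds its correct token, except at most $4\ell^2$ cells that hold placeholders. The tokens destined to these exceptional cells were in $LL$ before Stage II and are not $LL$-destined, so $\rho$ sent them to $U_1\subset QQ$.
* All $Z_s$-destined tokens are in $QQ$. Before Stage II they were in $LL\cup QQ$. Those in $LL$ were sent to $U_1$. Those in $QQ$ are not in $D$, whose members are $\Lambda$- or $QQ$-destined. Now every cell of $\Lambda$ holds a token of $D$, $LL$ holds only $LL$-destined tokens, and $Z_s$ holds only $QQ$-destined tokens, so they must be in $QQ$.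

**Stage III ($21$ steps): the last repairs.** Each side cell, and each strip cell with a placeholder, lacks a token that is now in $QQ$. Exchange each of these cells with the cell of $QQ$ holding the token destined to it. This involves at most $(4\ell^2+8\ell)+4\ell^2\le28\ell^2\le m$ pairs, so Lemma 1 does it in $15$ steps. Now all cells outside $QQ$ are correct, so $QQ$ holds exactly the $QQ$-destined tokens, and (F2) finishes in $6$ steps.

**Total.**
$$21+40+(K+1)\Big(6+\frac{2\ell}K\Big)+21=2\ell+\frac{2\ell}K+6K+88.\qquad\square$$

## 9. The first-order term $2\ell$: proof of Theorem 3

**Upper bound and ratio.** Let $K$ be even, $\ell=K^2$ and $m=28\ell^2$. Then $\ell$ is even, and $K$ divides $\ell$ and $m$. Theorem 2 gives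
$$rt(G\times G)\le2\ell+2K+6K+88=2\ell+8\sqrt\ell+88 .$$
Theorem 1 gives $rt(G)\ge\frac52\ell$. So $rt(G)-rt(G\times G)\ge\frac12\ell-8\sqrt\ell-88$, which tends to infinity with $K$, and
$$\frac{rt(G)}{rt(G\times G)}\ \ge\ \frac{5\ell/2}{2\ell+8\sqrt\ell+88}\ \longrightarrow\ \frac54 .$$
Hence for every $c<5/4$, all sufficiently large even $K$ give $rt(G)>c\cdot rt(G\times G)$.

**Lower bound $rt(G\times G)\ge2\ell$.** *Here we use the part of the counting in Section 2 that does survive in the product: every token that moves into a leaf must first enter the hub and then leave it.* Since $q-2\ge2\ell$, there is an injective map $\varphi:L\to Q\setminus\{A,B\}$. Let $\pi$ interchange $(x,j)$ and $(x,\varphi(j))$ for all $x\in Q$, $j\in L$, and fix all other cells. Suppose $\pi$ is routed in $T$ steps.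

*Two events per token.* Consider the token going from $(x,\varphi(j))$ to $(x,j)$, with $j\in L_P$, $P\in\{A,B\}$. Its second coordinate starts outside $\{P\}\cup L_P$ and ends at $j$. The only way for the second coordinate into $\{P\}\cup L_P$ is a clique edge into $P$, and the only way into $j$ is from $P$. Hence at some step the token enters a cell $(v,P)$ along an edge $(v,y)(v,P)$ with $y\in Q\setminus\{P\}$, and at some step it leaves a cell $(v',P)$ along the edge $(v',P)(v',j)$. Its first coordinate is not restricted, so $v,v'\in V$ are arbitrary. Charge the first event to the pair ($(v,P)$, step), and the second to the pair ($(v',P)$, step).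

*No pair is charged twice.* In a given step, a cell of $V\times\{A,B\}$ lies in at most one matching edge, and that edge is of only one of the two kinds. An edge of the first kind brings only one token into the cell, and an edge of the second kind takes only one token out of it.

*Counting.* There are $2\ell q$ such tokens and $2|V|=2(q+2\ell)$ cells in $V\times\{A,B\}$, so
$$2\cdot2\ell q\le2(q+2\ell)T .$$
Since $q>4\ell^2$,
$$T\ \ge\ \frac{2\ell q}{q+2\ell}=2\ell-\frac{4\ell^2}{q+2\ell}\ \ge\ 2\ell-\frac{4\ell^2}q\ >\ 2\ell-1 ,$$
and $T\ge2\ell$ because $T$ is an integer.

Together with the upper bound, $rt(G\times G)=2\ell+O(\sqrt\ell)$ for this family, so $2\ell$ is the correct first-order term. $\square$
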